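# Filling $\mathbb F_p$ with $(2A)(2B)+(2C)(2D)$

Throughout, $p$ is a prime, $\mathbb F_p$ is the field of residues modulo $p$, and $|U|$ is the number of elements of a finite set $U$.

## Sumsets, dilates and projections of the plane over $\mathbb F_p$

**Definition (sums and products of sets).** For $U,V\subseteq\mathbb F_p$ put
$$U+V=\{u+v:u\in U,\ v\in V\},\qquad U-V=\{u-v:u\in U,\ v\in V\},\qquad UV=\{uv:u\in U,\ v\in V\},$$
and $kU=\{u_1+\dots+u_k:u_i\in U\}$. So $2U=U+U$ is a sumset, not the set of doubles. For $\xi\in\mathbb F_p$ we write $\xi U=\{\xi u:u\in U\}$ for a dilate; Greek letters and elements of $\mathbb F_p$ in front of a set always mean dilates, and only the integer $2$ (or $k$, or $8$) in front of a set means a sumset.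

*Example.* In $\mathbb F_7$ let $A=B=\{1,2\}$ and $C=D=\{1\}$. Then $2A=2B=\{2,3,4\}$, and the products $2\cdot2=4$, $2\cdot 3=6$, $2\cdot4=1$, $3\cdot3=2$, $3\cdot4=5$, $4\cdot4=2$ give $(2A)(2B)=\{1,2,4,5,6\}$. Also $(2C)(2D)=\{4\}$, so $(2A)(2B)+(2C)(2D)=\{1,2,3,5,6\}$. The elements $0$ and $4$ are missed.

Two textbook facts are used repeatedly.

*Pigeonhole.* If $S\subseteq\mathbb F_p$ and $|S|>p/2$, then $S+S=\mathbb F_p$: for $z\in\mathbb F_p$ the sets $S$ and $z-S$ both have more than $p/2$ elements, so they meet, and $s=z-s'$ means $z=s+s'$.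

*Cauchy–Schwarz.* If $f\ge0$ is a function supported on at most $k$ points with $\sum f=n$, then $\sum f^2\ge n^2/k$.

**Definition (projections, fiber counts, energy).** For $y\in\mathbb F_p$ let $\pi_y(b,d)=d-by$, and let $\pi_\infty(b,d)=b$. For $P\subseteq\mathbb F_p^2$ and $y\in\mathbb F_p\cup\{\infty\}$ put
$$P_y(x)=\#\{q\in P:\pi_y(q)=x\},\qquad E_y(P)=\sum_{x\in\mathbb F_p}P_y(x)^2 .$$
More generally, for a real function $F$ on $\mathbb F_p^2$ put $F_y(x)=\sum_{\pi_y(z)=x}F(z)$.

The number $E_y(P)$ counts pairs $(q,q')\in P^2$ with $\pi_y(q)=\pi_y(q')$. Hence $E_y(P)\ge|P|$, with equality exactly when $\pi_y$ is injective on $P$.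

Call $u_2/u_1$ the slope of a vector $(u_1,u_2)$ with $u_1\ne0$, and $\infty$ the slope of $(0,u_2)$ with $u_2\neq0$. Two distinct points $z,z'$ satisfy $\pi_y(z)=\pi_y(z')$ exactly when $z-z'$ has slope $y$. So *two distinct points agree under exactly one of the $p+1$ projections*. Expanding the square,
$$\sum_{y}\sum_xF_y(x)^2=\sum_{z,z'}F(z)F(z')\,\#\{y:\pi_y(z)=\pi_y(z')\}=(p+1)\sum_zF(z)^2+\sum_{z\ne z'}F(z)F(z'),$$
which is the identity
$$\sum_{y\in\mathbb F_p\cup\{\infty\}}\ \sum_{x\in\mathbb F_p}F_y(x)^2=p\sum_zF(z)^2+\Big(\sum_zF(z)\Big)^2. \tag{1}$$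

*Example.* Let $p=7$ and $P=\{1,2\}\times\{1,2\}$. Under $\pi_0$ and under $\pi_\infty$ the fibers have sizes $2,2$, so $E_0=E_\infty=8$. Under $\pi_1$ the values $d-b$ are $0,1,-1,0$, so $E_1=4+1+1=6$; likewise $E_{-1}=6$. The differences of points of $P$ have only the slopes $0,\infty,1,-1$, so for $y=2,3,4,5$ the projection is injective and $E_y=4$. The total is $8+8+6+6+16=44$, and (1) with $F=1_P$ predicts $7\cdot4+4^2=44$.

## Polynomials in two variables and derivations

Degrees of polynomials in $X,Y$ are total degrees unless stated otherwise. We recall four facts about $\mathbb F_p[X,Y]$.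

(i) It is a unique factorization domain and linear polynomials are irreducible. So if $k$ pairwise non-proportional linear polynomials divide a nonzero polynomial $\Phi$, then their product does, and $k\le\deg\Phi$.

(ii) One can divide with remainder, with respect to $X$, by any polynomial that is monic in $X$. In particular $X+bY-d$ divides $f$ exactly when $f(d-bY,Y)=0$.

(iii) $Y^p-Y=\prod_{y\in\mathbb F_p}(Y-y)$, so a polynomial $h(Y)$ that vanishes at all $y\in\mathbb F_p$ is divisible by $Y^p-Y$.

(iv) If $\partial_Xf=0$ and $\deg f<p$, then $f\in\mathbb F_p[Y]$: the coefficient of $X^iY^j$ gets multiplied by $i$, and $i\neq 0$ in $\mathbb F_p$ for $1\le i<p$. The bound on the degree matters, since $\partial_X X^p=0$.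

**Definition (derivation, invariant line).** Given $K,W\in\mathbb F_p[X,Y]$, let $\theta=K\partial_X+W\partial_Y$; it satisfies $\theta(fg)=f\,\theta g+g\,\theta f$. A linear polynomial $L$ is *invariant* under $\theta$ if $L\mid\theta L$. Then $\theta(fL)=f\,\theta L+L\,\theta f$ shows that $\theta$ maps the ideal $(L)$ into itself.

*Example.* Let $p$ be odd and $\theta=X^2\partial_X+Y^2\partial_Y$. Since $\theta X=X^2$, $\theta Y=Y^2$ and $\theta(X-Y)=X^2-Y^2$, the lines $X$, $Y$, $X-Y$ are invariant. For later comparison we compute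
$$K\,\theta W-W\,\theta K=X^2\cdot2Y\cdot Y^2-Y^2\cdot2X\cdot X^2=2X^2Y^2(Y-X).$$
All three invariant lines divide this polynomial. For $\theta=X\partial_X+Y\partial_Y$, every line through the origin is invariant, and here $K\,\theta W-W\,\theta K=XY-YX=0$.

## A condition on the product of four cardinalities

Now the problem, which comes from "The equation $x_1x_2=x_3x_4+\lambda$ in fields of prime order and applications". Take four sets of nonzero residues. How large must the product $|A||B||C||D|$ be to force every residue to have the form $(a+a')(b+b')+(c+c')(d+d')$? The following was conjectured.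

**Conjecture.** There is an absolute constant $c>0$ (independent of $p$ and of the sets) such that if $A,B,C,D\subseteq\mathbb F_p\setminus\{0\}$ and $|A||B||C||D|>cp^2$, then $(2A)(2B)+(2C)(2D)=\mathbb F_p$.

The following results may be quoted for comparison. Glibichuk proved that $|A||B|\ge2p$ implies $8AB=\mathbb F_p$; his argument also gives $2(2A)(2B)=\mathbb F_p$ and $(2A)(2B)-(2A)(2B)=\mathbb F_p$. Moreover, for sets of nonzero residues, $(2A)(2B)+(2C)(2D)=\mathbb F_p$ holds as soon as $|A||C|>(2+\sqrt2)p$ *and* $|B||D|>(2+\sqrt2)p$. The conjecture asks for a condition on the product of these two quantities only, so one of them may be far below $p$.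

The conjecture is true, with $c=26$. This is the result to be proved.

**Theorem 1.** Let $p$ be a prime and $A,B,C,D\subseteq\mathbb F_p\setminus\{0\}$ with $|A||B||C||D|\ge26p^2$. Then $(2A)(2B)+(2C)(2D)=\mathbb F_p$.

## Large sets, intervals, and the element $0$

Some cases can be settled by hand.

*Very small primes.* The product of the cardinalities is at most $(p-1)^4$. For $p=2,3,5$ this is $1,16,256$, less than $26p^2=104,234,650$, so the theorem is vacuous. For $p=7$ we have $6^4=1296\ge1274=26\cdot 49$, but $6^3\cdot5=1080<1274$, so all four sets must be $\mathbb F_7\setminus\{0\}$.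

*One large set.* Let $p$ be odd and $|A|>p/2$. Then $2A=\mathbb F_p$. Any $b\in B$ has $2b\ne0$, so $(2A)(2B)\supseteq 2b\cdot\mathbb F_p=\mathbb F_p$, and the conclusion holds. The same works for each of the four sets. This uses that the sets avoid $0$.

*The order $p^2$ is optimal, and $c\ge\frac14$ is necessary.* For odd $p$ let $A=B=\{1,\dots,\frac{p-1}2\}$ and $C=D=\{1\}$. Then $2A=2B=\{2,\dots,p-1\}$ does not contain $0$, so $0\notin(2A)(2B)$. Since $(2C)(2D)=\{4\}$, the element $4$ is not in $(2A)(2B)+(2C)(2D)$. The product of cardinalities is $(p-1)^2/4$, which exceeds $cp^2$ for large $p$ whenever $c<\frac14$. So the conjecture fails for every $c<\frac14$, and with Theorem 1 the best constant lies in $[\frac14,26]$.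

*The hypothesis that the sets avoid $0$ cannot be dropped.* Fix any $c>0$. Let $A=\{0\}$, $B=\mathbb F_p$ and $C=D=\{1,\dots,m\}$ with $m=\lceil\sqrt{2cp}\,\rceil$, where $p$ is so large that $m<p$. The product of cardinalities is $pm^2\ge2cp^2>cp^2$. But $(2A)(2B)=\{0\}$, so the set in question is $(2C)(2D)$, which has at most $\#\{xy:1\le x,y\le2m\}$ elements (products of integers, then reduced modulo $p$). By Erdős's multiplication table theorem (P. Erdős, 1955), the number of distinct products $xy$ with $1\le x,y\le n$ is $o(n^2)$. So we have at most $o(m^2)=o(p)$ elements, fewer than $p$ for large $p$.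

## Exceptional dilates and the ratio set

Here is a natural way in. Suppose we find $b,b'\in B$ and $d,d'\in D$ with $b+b'\ne0$, and put $\xi=\frac{d+d'}{b+b'}$. If $|A+\xi C|>p/2$, then $S=A+\xi C$ satisfies $S+S=\mathbb F_p$, and multiplying by $b+b'$ gives all of $\mathbb F_p$ inside our set. So we need a good $\xi$ of this special form. First we count bad $\xi$.

**Lemma 2.** For non-empty $A,C\subseteq\mathbb F_p$, the number of $\xi\in\mathbb F_p$ with $|A+\xi C|\le p/2$ is less than $p^2/(|A||C|)$.

*Proof.* Let $e(\xi)=\#\{(a,a',c,c')\in A^2\times C^2:a+\xi c=a'+\xi c'\}$. This is the sum of squares of the representation function of $A+\xi C$, whose total is $|A||C|$. By Cauchy–Schwarz, $e(\xi)\ge|A|^2|C|^2/|A+\xi C|$. Hence $e(\xi)\ge|A|^2|C|^2/p$ for every $\xi$, and $e(\xi)\ge2|A|^2|C|^2/p$ for the bad $\xi$.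

Now sum over $\xi$. A quadruple with $c\ne c'$ is counted for exactly one $\xi$, namely $(a'-a)/(c-c')$. A quadruple with $c=c'$, $a=a'$ is counted for all $p$ values. A quadruple with $c=c'$, $a\ne a'$ is never counted. So
$$\sum_\xi e(\xi)=p|A||C|+|A|^2(|C|^2-|C|),$$
$$\sum_\xi\Big(e(\xi)-\frac{|A|^2|C|^2}p\Big)=p|A||C|-|A|^2|C|<p|A||C|.$$
All terms on the left are non-negative and each bad $\xi$ contributes at least $|A|^2|C|^2/p$. So the number of bad $\xi$ is less than $p|A||C|\cdot p/(|A|^2|C|^2)=p^2/(|A||C|)$. $\square$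

**Lemma 3.** Let $A,B,C,D\subseteq\mathbb F_p$ be non-empty, let $B'\subseteq B$ be non-empty with $B'\cap(-B')=\emptyset$, and let
$$T=\Big\{\frac{d+d'}{b+b'}:b,b'\in B',\ d,d'\in D\Big\}.$$
If $|T|\ge p^2/(|A||C|)$, then $(2A)(2B)+(2C)(2D)=\mathbb F_p$.

*Proof.* The condition $B'\cap(-B')=\emptyset$ says that $b+b'\ne0$ for all $b,b'\in B'$, so $T$ makes sense. By Lemma 2 fewer than $|T|$ elements are bad, so some $\xi=\frac{d+d'}{b+b'}\in T$ has $|A+\xi C|>p/2$. With $S=A+\xi C$ we have $S+S=\mathbb F_p$, and since $b+b'\ne0$,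
$$\mathbb F_p=(b+b')(S+S)=\{(b+b')(a+a')+(d+d')(c+c'):a,a'\in A,\ c,c'\in C\}\subseteq(2A)(2B)+(2C)(2D).\quad\square$$

If $0\notin B$ and $p$ is odd, a suitable $B'$ is cheap: choose one element of $B$ from each pair $\{x,-x\}$ that meets $B$. Then $B'\cap(-B')=\emptyset$ and $|B'|\ge|B|/2$.

So everything rests on the size of $T$. Under the hypothesis $|A||B||C||D|\ge cp^2$ we have $p^2/(|A||C|)\le|B||D|/c$. Hence what is needed is a lower bound for $|T|$ that is *linear* in $N=|B'||D|$. The easy bound is much weaker: fixing $b=b'$ gives $|T|\ge|D+D|\ge|D|$, and fixing $d=d'\neq0$ gives $|T|\ge|B'+B'|\ge|B'|$, so $|T|\ge\sqrt N$.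

*Example.* In $\mathbb F_{11}$ let $B'=D=\{1,2\}$. Then $2B'=2D=\{2,3,4\}$ and $T$ consists of $1$, $\frac32=7$, $2$, $\frac23=8$, $\frac43=5$, $\frac12=6$, $\frac34=9$. So $|T|=7$ while $N=4$.

## Second moments, and why they stop at $N\le p$

The first tool to try on $T$ is the same second-moment count, now in the plane. The signed function in the next proof is chosen so that "$y\notin T$" means absence of cancellation.

**Lemma 4.** Let $B,D\subseteq\mathbb F_p$ be non-empty with $B\cap(-B)=\emptyset$. Let $P=B\times D$, $N=|B||D|$, $T=\{\frac{d+d'}{b+b'}:b,b'\in B,\ d,d'\in D\}$. Then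
$$\sum_{y\in\mathbb F_p\setminus T}E_y(P)\le pN-E_\infty(P)<pN, \tag{2}$$
and consequently
$$|T|>p-\frac{p^2}N. \tag{3}$$

*Proof.* Apply (1) to $F=1_P-1_{-P}$. Since $B\cap(-B)=\emptyset$, also $P\cap(-P)=\emptyset$, so $\sum F^2=2N$ and $\sum F=0$. As $\pi_y$ is linear, $F_y(x)=P_y(x)-P_y(-x)$.

Let $y\in\mathbb F_p\setminus T$. Then $P_y(x)P_y(-x)=0$ for all $x$: otherwise there are $(b,d),(b',d')\in P$ with $d-by=x=-(d'-b'y)$, so that $d+d'=(b+b')y$ and $y\in T$. Hence $\sum_xF_y(x)^2=\sum_x\big(P_y(x)^2+P_y(-x)^2\big)=2E_y(P)$. The same holds for $y=\infty$, since $P_\infty(x)P_\infty(-x)\ne0$ would give $x,-x\in B$. Keeping only these $y$ on the left of (1) gives $2\sum_{y\notin T}E_y(P)+2E_\infty(P)\le2pN$, which is (2).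

By Cauchy–Schwarz $E_y(P)\ge N^2/p$, so (2) gives $(p-|T|)N^2/p<pN$, that is, (3). $\square$

This already settles the case where both pairs are large.

**Proposition 5.** Let $A,B,C,D\subseteq\mathbb F_p\setminus\{0\}$ be non-empty, $|A||C|=\alpha p$, $|B||D|=\beta p$. If $\frac2\beta+\frac1\alpha\le1$, then $(2A)(2B)+(2C)(2D)=\mathbb F_p$. In particular this holds if $|A||C|\ge3p$ and $|B||D|\ge3p$, so the constant $2+\sqrt2$ in the quoted result may be replaced by $3$.

*Proof.* If $p=2$, all sets are $\{1\}$, $\beta=\frac12$, and the hypothesis fails. Let $p$ be odd and take $B'$ as above, so $N=|B'||D|\ge\beta p/2$. By (3), $|T|>p(1-\frac2\beta)\ge\frac p\alpha=p^2/(|A||C|)$, and Lemma 3 applies. For $\alpha,\beta\ge3$ we have $\frac2\beta+\frac1\alpha\le\frac23+\frac13=1$. $\square$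

For $N\le p$ the right side of (3) is at most $0$ and the argument says nothing. The exact place is the bound $E_y(P)\ge N^2/p$: for $N\le p$ it is no better than the trivial $E_y(P)\ge N$. If we use the trivial bound in (2) instead, we get $(p-|T|)N<pN$, that is, only $|T|\ge1$.

But (2) still contains information. With $s=|T|$, subtract $N$ for each of the $p-s$ values $y\in\mathbb F_p\setminus T$:
$$\sum_{y\in\mathbb F_p\setminus T}\big(E_y(P)-N\big)\le pN-(p-s)N=sN. \tag{4}$$
So *if $T$ is small, then over all $y\notin T$ together the projections $\pi_y$ have few collisions on $P$*. This by itself is no contradiction for general plane sets: a subset of a vertical line has no collisions at all under any finite $\pi_y$. We have to show that, roughly, this collinear situation is the only one, and a product set with $|B|,|D|\ge2$ is far from collinear.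

## From few collisions to a vector field with many invariant lines

The bound that gets past the barrier is the following.

**Theorem 6.** Let $p$ be odd and let $B,D\subseteq\mathbb F_p\setminus\{0\}$ be non-empty with $B\cap(-B)=\emptyset$ and $N=|B||D|\le\frac{14}5p$. Then
$$T=\Big\{\frac{d+d'}{b+b'}:b,b'\in B,\ d,d'\in D\Big\}\quad\text{satisfies}\quad|T|\ge\frac N{13}.$$

The idea is to turn collisions into divisibility. Let $R(X,Y)=\prod_{(b,d)\in P}(X+bY-d)$. For a fixed $y$, the polynomial $R(X,y)$ has the root $x$ with multiplicity $P_y(x)$. So if $\pi_y$ is injective on $P$, then $R(X,y)$ divides $X^p-X$. If $\pi_y$ has a few collisions, $R(X,y)$ divides $X^p-X$ times a correcting factor of small degree. By (4) all the correcting factors together have degree $M$ of size at most $sN/2$, and a single polynomial $w(X,Y)$ of degree about $\sqrt{2M}$, at most about $\sqrt{sN}$, can contain all of them, by linear algebra. The $s$ bad values $y\in T$ are killed by $\prod_{\tau\in T}(Y-\tau)$.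

Dividing by $R$ then produces polynomials $K,W$ of degree at most about $\sqrt{sN}+s$ such that all $N$ lines $X+bY-d$ are invariant under $K\partial_X+W\partial_Y$. A plane vector field of degree $\Delta$ has at most $3\Delta-1$ invariant lines, apart from degenerate cases. If $s=\varepsilon N$, this bounds $N$ by about $3(\sqrt\varepsilon+\varepsilon) N$, a contradiction for small $\varepsilon$. So the bound we get for $s$ is linear in $N$.

The reason for the number $3\Delta-1$: along an invariant line the slope of the vector field, measured by $K/W$, is constant, so $\theta(K/W)$ vanishes there. Since $\theta(K/W)=-(K\theta W-W\theta K)/W^2$, the line divides $K\theta W-W\theta K$, which has degree at most $3\Delta-1$ if it is nonzero.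

**Lemma 7.** Let $P\subseteq\mathbb F_p^2$, $|P|=N$, $T\subseteq\mathbb F_p$, $|T|=s$, and
$$M=\sum_{y\in\mathbb F_p\setminus T}\ \sum_{x\in\mathbb F_p}\max(P_y(x)-1,0).$$
Let $\delta\ge0$ be an integer with $(\delta+1)(\delta+2)>2M$, and let $\Delta=\delta+s$. If $\Delta<p$, then either $N\le3\delta+2s-1$, or some line of $\mathbb F_p^2$ contains at least $N-\Delta$ points of $P$.

If $N=0$ the second alternative is trivial, so let $N\ge1$ in the proof. In this lemma $T$ is an arbitrary set; it need not be a ratio set.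

**Step 1: one low-degree polynomial that corrects all collisions.** The polynomials $w\in\mathbb F_p[X,Y]$ of degree at most $\delta$ form a vector space of dimension $\frac{(\delta+1)(\delta+2)}2>M$. For each $y_0\in\mathbb F_p\setminus T$ we require
$$\prod_{x\in\mathbb F_p}(X-x)^{\max(P_{y_0}(x)-1,0)}\ \Big|\ w(X,y_0). \tag{5}$$
The remainder of $w(X,y_0)$ on division by this monic product depends linearly on $w$ and has as many coefficients as the degree of the product. So (5) is a system of $\sum_x\max(P_{y_0}(x)-1,0)$ homogeneous linear equations on $w$. Over all $y_0\in\mathbb F_p\setminus T$ these are $M$ equations, fewer than the dimension, so some $w\ne0$ satisfies all of them. Put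
$$W=w\prod_{\tau\in T}(Y-\tau).$$
Then $W\ne0$ and $\deg W\le\delta+s=\Delta$.

**Step 2: a polynomial $K$ coming from division by $R$.** Write $L_{b,d}=X+bY-d$ and $R=\prod_{(b,d)\in P}L_{b,d}$. This is monic in $X$ of $X$-degree $N$, and its total degree is also $N$. For $y_0\in\mathbb F_p$,
$$R(X,y_0)=\prod_{(b,d)\in P}\big(X-(d-by_0)\big)=\prod_x(X-x)^{P_{y_0}(x)}.$$
This divides $W(X,y_0)(X^p-X)$. Indeed, if $y_0\in T$ then $W(X,y_0)=0$. If $y_0\notin T$, then (5) supplies the factors $(X-x)^{\max(P_{y_0}(x)-1,0)}$, and $X^p-X=\prod_x(X-x)$ supplies one further factor $X-x$ for each $x$.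

Divide with respect to $X$:
$$W(X^p-X)=RU+H,\qquad\deg_XH<N.$$
We claim $\deg H\le p+\Delta$. The dividend has total degree at most $p+\Delta$. In the division one repeatedly picks a monomial $cX^{N+i}Y^j$ of the current dividend and subtracts $cX^iY^jR$. If the current dividend has total degree at most $p+\Delta$, then $N+i+j\le p+\Delta$, and the subtracted polynomial has total degree $i+j+N\le p+\Delta$ because the total degree of $R$ equals its $X$-degree. So the bound is preserved.

For every $y_0\in\mathbb F_p$, the polynomial $R(X,y_0)$, monic of degree $N$, divides $W(X,y_0)(X^p-X)$ and hence divides $H(X,y_0)$, which has degree less than $N$. So $H(X,y_0)=0$. Writing $H=\sum_ih_i(Y)X^i$, every $h_i$ vanishes on $\mathbb F_p$ and is divisible by $Y^p-Y$. Hence $H=(Y^p-Y)K$, where $K=0$ or $\deg K=\deg H-p\le\Delta$. We have obtained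
$$W(X^p-X)=RU+(Y^p-Y)K. \tag{6}$$

Now let $(b,d)\in P$ and substitute $X=d-bY$ in (6). Then $R$ becomes $0$, and since $b^p=b$, $d^p=d$,
$$(d-bY)^p-(d-bY)=d-bY^p-d+bY=-b(Y^p-Y).$$
Canceling $Y^p-Y$ we get $(K+bW)(d-bY,Y)=0$, that is,
$$L_{b,d}\mid K+bW\qquad\text{for all }(b,d)\in P. \tag{7}$$

*Example.* Let $p\ge5$ and $P=\{0,1\}\times\{0,1\}$. The slopes of differences are $0,1,-1,\infty$, so with $T=\{0,1,-1\}$ we have $M=0$, $\delta=0$, $s=3$, and may take $W=Y(Y-1)(Y+1)=Y^3-Y$. A polynomial of degree $3$ satisfying (7) is $K=-X(X-1)(2X+3Y-1)$. For $b=0$: $X$ and $X-1$ divide $K$. For $b=1$: putting $X=-Y$ in $K$ gives $-Y(Y+1)(Y-1)$, and putting $X=1-Y$ gives $(1-Y)Y(Y+1)$; both equal $-(Y^3-Y)=-W$. So $K\partial_X+W\partial_Y$ leaves invariant the seven lines $X$, $X-1$, $X+Y$, $X+Y-1$, $Y$, $Y-1$, $Y+1$. The lemma allows $N\le3\cdot0+2\cdot3-1=5$, and here $N=4$.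

**Step 3: remove the common factor, and count invariant lines.** Let $G=\gcd(K,W)$, which is nonzero since $W\ne0$, and let $\gamma=\deg G\le\Delta$. Write $K=GK_0$, $W=GW_0$ and $\Delta_0=\max(\deg K_0,\deg W_0)$ (ignoring $K_0$ if it is $0$). Then $\Delta_0\le\Delta-\gamma<p$. Let
$$\theta=K_0\partial_X+W_0\partial_Y .$$
Consider the $N+s$ linear polynomials $L_{b,d}$ for $(b,d)\in P$ and $Y-\tau$ for $\tau\in T$. They are pairwise non-proportional, so by fact (i) at most $\gamma$ of them divide $G$. Let $L$ be one that does not divide $G$. We show $L\mid\theta L$.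

If $L=L_{b,d}$, then $\theta L=K_0+bW_0$ and $G\,\theta L=K+bW$ is divisible by $L$ by (7). As $L$ is irreducible and $L\nmid G$, we get $L\mid\theta L$. If $L=Y-\tau$, then $\theta L=W_0$ and $G\,\theta L=W$ is divisible by $Y-\tau$ by construction, so again $L\mid\theta L$. Hence $\theta$ maps the ideal $(L)$ into itself.

Put
$$\Phi=K_0\,\theta W_0-W_0\,\theta K_0 .$$
Each application of $\theta$ multiplies by a polynomial of degree at most $\Delta_0$ and differentiates once, so $\Phi=0$ or $\deg\Phi\le3\Delta_0-1$. (If $\Delta_0=0$, all derivatives vanish and $\Phi=0$.) We claim $L\mid\Phi$ for each of our $L\nmid G$.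

If $L=L_{b,d}$, then $K_0+bW_0=\theta L\in(L)$, and applying $\theta$ gives $\theta K_0+b\,\theta W_0\in(L)$. So modulo $L$ we have $K_0\equiv-bW_0$ and $\theta K_0\equiv-b\,\theta W_0$, hence $\Phi\equiv-bW_0\,\theta W_0+bW_0\,\theta W_0=0$. If $L=Y-\tau$, then $W_0=\theta L\in(L)$, so $\theta W_0\in(L)$, and both terms of $\Phi$ lie in $(L)$.

**Step 4: the case $\Phi\ne0$ gives the bound on $N$.** At least $N+s-\gamma$ pairwise non-proportional linear polynomials divide $\Phi$. By fact (i),
$$N+s-\gamma\le3\Delta_0-1\le3\Delta-3\gamma-1,$$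
so $N\le3\Delta-2\gamma-s-1\le3\Delta-s-1=3\delta+2s-1$.

**Step 5: the case $\Phi=0$ gives a rich line.** First we determine $K_0$ and $W_0$. From $K_0\,\theta W_0=W_0\,\theta K_0$ and $\gcd(K_0,W_0)=1$ we get $W_0\mid\theta W_0=K_0\partial_XW_0+W_0\partial_YW_0$. So $W_0\mid K_0\partial_XW_0$, and by coprimality $W_0\mid\partial_XW_0$. A nonzero $\partial_XW_0$ would have smaller degree than $W_0$, so $\partial_XW_0=0$. Since $\deg W_0<p$, fact (iv) gives $W_0\in\mathbb F_p[Y]$.

Suppose $K_0\ne0$. In the same way $K_0\mid\theta K_0=K_0\partial_XK_0+W_0\partial_YK_0$, so $K_0\mid\partial_YK_0$, so $\partial_YK_0=0$ and $K_0\in\mathbb F_p[X]$. Now $\theta W_0=W_0W_0'(Y)$ and $\theta K_0=K_0K_0'(X)$, hence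
$$0=\Phi=K_0W_0\big(W_0'(Y)-K_0'(X)\big).$$
So $W_0'(Y)=K_0'(X)$. A polynomial in $Y$ that equals a polynomial in $X$ is a constant $\kappa$. As both degrees are less than $p$, coefficients of $Y^j$ in $W_0$ and of $X^j$ in $K_0$ with $j\ge2$ vanish, and
$$W_0=\kappa Y+e,\qquad K_0=\kappa X+f .$$
If $K_0=0$, coprimality makes $W_0$ a nonzero constant $e$, which is the same form with $\kappa=f=0$.

Now look at the points. At least $N-\gamma\ge N-\Delta$ of the $L_{b,d}$ do not divide $G$, and for these
$$L_{b,d}=X+bY-d\ \Big|\ K_0+bW_0=\kappa(X+bY)+f+be .$$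
If $\kappa\ne0$, the right side has degree $1$ and must be $\kappa L_{b,d}$, so $d=-(f+be)/\kappa$: the point $(b,d)$ lies on a fixed non-vertical line. If $\kappa=0$, the right side is a constant divisible by $L_{b,d}$, so $f+be=0$. Here $e\ne0$ because $W_0\ne0$, so $b=-f/e$: the point lies on a fixed vertical line. In both cases at least $N-\Delta$ points of $P$ lie on one line. This proves Lemma 7. $\square$

## The linear bound for the ratio set

**Proof of Theorem 6.** Let $s=|T|$.

**Step 1: one of the sets is a single point.** This is set aside because then $P$ is collinear. If $B=\{b\}$, then $T=\frac1{2b}(D+D)$ and $s=|D+D|\ge|D|=N$. If $D=\{d\}$, then $2d\ne0$, since $p$ is odd and $d\ne0$, and $T=\{2d/t:t\in B+B\}$, so $s=|B+B|\ge|B|=N$. From now on $|B|,|D|\ge2$ and $P=B\times D$.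

**Step 2: the collision count $M$ is small.** For integers $\mu\ge0$ we have $\max(\mu-1,0)\le\frac12(\mu^2-\mu)$: both sides vanish for $\mu=0,1$, and for $\mu\ge2$ it reads $\mu-1\le\frac\mu2(\mu-1)$. Since $\sum_xP_y(x)=N$, inequality (4) gives
$$M\le\frac12\sum_{y\in\mathbb F_p\setminus T}\big(E_y(P)-N\big)\le\frac{sN}2 .$$
So $\delta=\lfloor\sqrt{sN}\rfloor$ is admissible in Lemma 7, because $(\delta+1)(\delta+2)>(\delta+1)^2>sN\ge2M$.

**Step 3: a small $T$ contradicts Lemma 7.** Suppose $s<N/13$. Then
$$\Delta\le\sqrt{sN}+s<\Big(\frac1{\sqrt{13}}+\frac1{13}\Big)N<0.3543\,N\le0.3543\cdot2.8\,p<p,$$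
using $N\le\frac{14}5p$ and $0.3543\cdot2.8=0.99204$. So Lemma 7 applies. Its first alternative gives
$$N\le3\delta+2s-1<\Big(\frac3{\sqrt{13}}+\frac2{13}\Big)N<0.987\,N,$$
which is impossible. Its second alternative gives a line with at least $N-\Delta>0.64N$ points of $P$. But a vertical line contains at most $|D|$ points of $B\times D$ and any other line at most $|B|$, and $\max(|B|,|D|)\le N/2$ because both sets have at least two elements. This is impossible too. Hence $s\ge N/13$. $\square$

## Proof of Theorem 1

**Step 1: normalization.** For $p=2$ the hypothesis fails, so $p$ is odd. The set $(2A)(2B)+(2C)(2D)$ does not change if we exchange $A$ with $B$ and simultaneously $C$ with $D$. So we may assume $|A||C|\ge|B||D|$. Write $|A||C|=\alpha p$ and $|B||D|=\beta p$; then $\alpha\ge\beta$ and $\alpha\beta\ge26$. Choose $B'\subseteq B$ with $B'\cap(-B')=\emptyset$ and $|B'|\ge|B|/2$, as after Lemma 3. Let $N=|B'||D|$, so $\frac{\beta p}2\le N\le\beta p$, and let $T$ be the ratio set of $B'$ and $D$. By Lemma 3 it suffices to show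
$$|T|\ge\frac p\alpha=\frac{p^2}{|A||C|}. \tag{8}$$

**Step 2: $\beta\le\frac{14}5$, where the new bound is needed.** Here $N\le\beta p\le\frac{14}5p$, and Theorem 6, applied to $B'$ and $D$, gives
$$|T|\ge\frac N{13}\ge\frac{\beta p}{26}\ge\frac p\alpha,$$
the last step because $\alpha\beta\ge26$.

**Step 3: $\beta>\frac{14}5$, where second moments suffice.** By (3) and $N\ge\beta p/2$ we have $|T|>p(1-\frac2\beta)$. If $\beta\ge3$, then $1-\frac2\beta\ge\frac1\beta\ge\frac1\alpha$. If $\frac{14}5<\beta<3$, then $\alpha\ge26/\beta>26/3>8$ and $1-\frac2\beta>1-\frac57=\frac27>\frac18>\frac1\alpha$. In both cases (8) holds. $\square$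

So the conjecture is proved, with $c=26$.

## Directions between two planar sets

Lemma 7 does not need a product set. This leads to two statements about arbitrary sets in the plane.

**Definition (direction).** The direction of a nonzero vector $(u_1,u_2)\in\mathbb F_p^2$ is the line $[u_1:u_2]$ through the origin that it spans; there are $p+1$ directions. For disjoint non-empty $P,Q\subseteq\mathbb F_p^2$ let $\operatorname{dir}(P,Q)$ be the set of directions of the vectors $u-v$ with $u\in P$, $v\in Q$.

*Example.* If $p$ is odd, $P=\{(0,1),(1,0)\}$ and $Q=-P$, then the vectors $u-v$ are the sums of two elements of $P$, namely $(0,2),(1,1),(2,0)$, so $\operatorname{dir}(P,Q)$ has three elements. In general, $\operatorname{dir}(P,-P)$ consists of the directions of the sums $q+q'$ with $q,q'\in P$. For $P=B\times D$ with $B\cap(-B)=\emptyset$, these are exactly the slopes $\frac{d+d'}{b+b'}$ in $T$.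

**Theorem 8.** Let $p$ be odd, let $P,Q\subseteq\mathbb F_p^2$ be disjoint and non-empty, $N=|P|\le|Q|$, $N\le\frac{14}5p$, and suppose every line contains fewer than $\frac35N$ points of $P$. Then $|\operatorname{dir}(P,Q)|\ge N/22$. If moreover $Q=-P$, then $|\operatorname{dir}(P,-P)|\ge N/13$.

*Proof.* Let $s=|\operatorname{dir}(P,Q)|$.

**Step 1: make the vertical direction absent.** If all $p+1$ directions occur, then $s>p>N/13$ since $N\le2.8p$. Otherwise some direction does not occur, and an invertible linear map sends it to the vertical direction. Such a map sends lines to lines, preserves the number of directions and the relation $Q=-P$. So we may assume that the vertical direction does not occur. Then the slopes of the vectors $u-v$ form a set $T\subseteq\mathbb F_p$ with $|T|=s$. For $y\in(\mathbb F_p\cup\{\infty\})\setminus T$ no $u\in P$, $v\in Q$ satisfy $\pi_y(u)=\pi_y(v)$, that is, the supports of $P_y$ and $Q_y$ are disjoint.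

**Step 2: the case $Q=-P$.** Take $F=1_P-1_{-P}$, so $\sum F^2=2N$, $\sum F=0$ and $F_y(x)=P_y(x)-P_y(-x)$. For $y\in(\mathbb F_p\cup\{\infty\})\setminus T$ the disjointness of supports gives $\sum_xF_y(x)^2=2E_y(P)$. As in Lemma 4, identity (1) yields $\sum_{y\in\mathbb F_p\setminus T}E_y(P)<pN$, hence (4), and as in Theorem 6, $M\le sN/2$ and $\delta=\lfloor\sqrt{sN}\rfloor$ is admissible. If $s<N/13$, then $\Delta<0.3543N<p$, and Lemma 7 gives $N<0.987N$ or a line with more than $0.64N$ points of $P$. The first is absurd, the second contradicts the hypothesis on lines.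

**Step 3: collisions in the general case.** To balance the two sets, apply (1) to $F=|Q|1_P-N1_Q$. Then $\sum F=0$ and $\sum F^2=|Q|^2N+N^2|Q|$. For $y\in(\mathbb F_p\cup\{\infty\})\setminus T$,
$$\sum_xF_y(x)^2=|Q|^2E_y(P)+N^2E_y(Q)\ge|Q|^2E_y(P)+N^2|Q| .$$
There are $p-s+1$ such $y$. Summing over them, using (1), and subtracting $|Q|^2N$ for each of them,
$$|Q|^2\sum_{y\in(\mathbb F_p\cup\{\infty\})\setminus T}\big(E_y(P)-N\big)\le\big(p-(p-s+1)\big)\big(|Q|^2N+N^2|Q|\big).$$
The term with $y=\infty$ is non-negative and can be dropped. Dividing by $|Q|^2$ and using $N\le|Q|$,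
$$\sum_{y\in\mathbb F_p\setminus T}\big(E_y(P)-N\big)\le(s-1)\Big(N+\frac{N^2}{|Q|}\Big)\le2sN .$$
Hence $M\le sN$, and $\delta=\lfloor\sqrt{2sN}\rfloor$ is admissible, since $(\delta+1)(\delta+2)>2sN\ge2M$.

**Step 4: contradiction in the general case.** If $s<N/22$, then
$$\Delta\le\sqrt{2sN}+s<\Big(\frac1{\sqrt{11}}+\frac1{22}\Big)N<0.347\,N\le0.347\cdot2.8\,p<p .$$
Lemma 7 gives either $N\le3\delta+2s-1<\big(\frac3{\sqrt{11}}+\frac1{11}\big)N<0.996N$, which is absurd, or a line with at least $N-\Delta>0.65N$ points of $P$, which the hypothesis excludes. $\square$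

**Theorem 9.** Let $p$ be odd and let $P,V\subseteq\mathbb F_p^2$ be non-empty with $P\cap(-P)=\emptyset$, $|P|\le\frac{14}5p$, every line containing fewer than $\frac35|P|$ points of $P$, and $|P||V|\ge13p^2$. Then
$$\{(q+q')\cdot(v+v'):q,q'\in P,\ v,v'\in V\}=\mathbb F_p,$$
where $\cdot$ is the standard bilinear form.

*Proof.*

**Step 1: many directions of sums.** Since $P\cap(-P)=\emptyset$, all sums $q+q'$ are nonzero. By Theorem 8 with $Q=-P$, they have at least $|P|/13\ge p^2/|V|$ directions.

**Step 2: few bad directions.** This is Lemma 2 in the plane. For a direction $[u_1:u_2]$ let $e$ be the number of $(v,v')\in V^2$ with $(u_1,u_2)\cdot(v-v')=0$; this does not depend on the chosen representative. Pairs with $v=v'$ are counted for all $p+1$ directions, and pairs with $v\ne v'$ for exactly one. So, over all directions,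
$$\sum e=(p+1)|V|+|V|^2-|V|=p|V|+|V|^2,\qquad\sum\Big(e-\frac{|V|^2}p\Big)=p|V|-\frac{|V|^2}p<p|V| .$$
By Cauchy–Schwarz $e\ge|V|^2/|(u_1,u_2)\cdot V|$, where $(u_1,u_2)\cdot V\subseteq\mathbb F_p$ is the set of values. So all terms $e-|V|^2/p$ are non-negative, and a direction with $|(u_1,u_2)\cdot V|\le p/2$ contributes at least $|V|^2/p$. Hence there are fewer than $p^2/|V|$ such directions.

**Step 3: conclusion.** By Steps 1 and 2 there are $q,q'\in P$ for which $S=(q+q')\cdot V$ has more than $p/2$ elements. Then $S+S=\mathbb F_p$, and $S+S=\{(q+q')\cdot(v+v'):v,v'\in V\}$. $\square$
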